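\title{Amalgamation forces commutativity in varieties of lattice-ordered groups}

\begin{abstract}
We prove that a variety of lattice-ordered groups has the amalgamation property if and only if it is the trivial variety or the variety of abelian lattice-ordered groups. More precisely, every non-abelian variety of representable lattice-ordered groups contains finitely generated totally ordered groups $A,B,C$ and embeddings $A\to B$, $A\to C$ that have no amalgam in the variety. The obstruction is the uniqueness of square roots in totally ordered groups. It excludes three configurations in turn: a wreath product, a nilpotent group of class two, and a free group. Ultraproducts and amalgams are then used to produce one of these configurations from an arbitrary non-abelian totally ordered group.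
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{$\ell$-group} (lattice-ordered group) is an algebra $(A,\wedge,\vee,\cdot,{}^{-1},e)$ such that $(A,\cdot,{}^{-1},e)$ is a group, $(A,\wedge,\vee)$ is a lattice, and the lattice order is invariant under multiplication on both sides: $x\le y$ implies $uxv\le uyv$. The $\ell$-groups form a variety $\mathsf{LG}$, that is, a class closed under homomorphic images, subalgebras and direct products. A \emph{variety of $\ell$-groups} is a subvariety of $\mathsf{LG}$. It is \emph{abelian} if it is contained in the variety $\mathsf{Ab}$ of abelian $\ell$-groups, and \emph{non-abelian} otherwise; the only abelian varieties of $\ell$-groups are the trivial variety and $\mathsf{Ab}$. An $\ell$-group is \emph{representable} if it is a subdirect product of totally ordered groups, that is, a subalgebra of a direct product of totally ordered groups that projects onto each factor.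

A \emph{span} is a pair of embeddings (injective $\ell$-group homomorphisms) $f\colon A\to B$, $g\colon A\to C$. An \emph{amalgam} of the span is an $\ell$-group $D$ with embeddings $f'\colon B\to D$, $g'\colon C\to D$ such that $f'f=g'g$. A variety $\mathsf V$ has the \emph{amalgamation property} (AP) if every span in $\mathsf V$ has an amalgam with $D\in\mathsf V$. The property says that any two extensions of $A$ inside $\mathsf V$ can be realized at the same time: nothing that can be adjoined to $A$ obstructs anything else that can be adjoined to $A$.

For example, the extensions $\frac12\mathbb Z$ and $\frac13\mathbb Z$ of $\mathbb Z$ are amalgamated in $\frac16\mathbb Z$. If both extensions are $\frac12\mathbb Z$ and $D$ is totally ordered, the two copies of $\frac12$ must coincide in $D$, because an element of a totally ordered group has at most one square root. In an abelian group this forced coincidence is harmless. In a non-abelian group a square root also acts by conjugation, the two roots may act differently, and then the coincidence is a contradiction. This observation drives the whole paper.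

To state what is known we need two totally ordered groups. The wreath product $W=\mathbb Z\,\mathrm{wr}\,\mathbb Z$ consists of the pairs $(a,b)$, where $a=(a_i)_{i\in\mathbb Z}$ is a finitely supported sequence of integers and $b\in\mathbb Z$, with multiplication
\[
(a,b)\,(a',b')=\big((a_i+a'_{i+b})_{i\in\mathbb Z},\,b+b'\big).
\]
In $W^+$ the order is given by: $(a,b)>e$ if and only if $b>0$, or $b=0$ and $a_j>0$ for $j=\max\{i:a_i\ne0\}$. In $W^-$ the same rule is used with $j=\min\{i:a_i\neq0\}$. Medvedev's varieties $\mathsf M^+$ and $\mathsf M^-$ are the varieties generated by $W^+$ and $W^-$. By a result of Medvedev they are representable covers of $\mathsf{Ab}$. The variety $\mathsf{Ab}$ has other representable covers, which are only partially classified, as well as non-representable covers. The following results are known.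
\begin{itemize}
\item[(i)] The variety $\mathsf{Ab}$ has the AP.
\item[(ii)] (Pierce) The variety $\mathsf{LG}$ does not have the AP.
\item[(iii)] (Gurchenkov) Every variety of $\ell$-groups with the AP consists of representable $\ell$-groups. The variety of all representable $\ell$-groups does not have the AP.
\item[(iv)] (Powell--Tsinakis) No variety of $\ell$-groups containing $\mathsf M^+$ or $\mathsf M^-$ has the AP.
\end{itemize}
The problem, posed in \cite{slides}, is to determine whether there is a non-abelian variety of $\ell$-groups with the AP.

Enlarging a variety gives more room for $D$ but also more spans to amalgamate, so neither the AP nor its failure passes along inclusions for formal reasons. By (iii) and (iv), an example would be a variety of representable $\ell$-groups containing neither $\mathsf M^+$ nor $\mathsf M^-$. Non-abelian varieties of this kind exist. Take the Heisenberg group of integer triples with $(a,b,c)(a',b',c')=(a+a',b+b',c+c'+ab')$, and call a triple positive if it is lexicographically positive. Conjugation changes only the third coordinate and fixes the triples $(0,0,c)$, so this is a totally ordered group. It generates a variety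 of representable $\ell$-groups that are nilpotent of class at most two, whereas $W$ is not nilpotent of class at most two (Section~\ref{sec:roots}). Results (ii)--(iv) suggest a negative answer. The reasons for caution are that the covers of $\mathsf{Ab}$ cannot be inspected one at a time, and that in the Heisenberg group the square-root obstruction is invisible at first sight (Section~\ref{sec:heis}). The answer is indeed negative.

\begin{theorem}\label{thm:main}
Every variety of $\ell$-groups with the AP is abelian. Hence the varieties of $\ell$-groups with the AP are exactly the trivial variety and the variety of abelian $\ell$-groups.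
\end{theorem}

\begin{theorem}\label{thm:strong}
Let $\mathsf V$ be a non-abelian variety of representable $\ell$-groups. Then there are finitely generated totally ordered groups $A,B,C\in\mathsf V$ and embeddings $A\to B$, $A\to C$ that have no amalgam in $\mathsf V$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:strong}]
A variety with the AP consists of representable $\ell$-groups by (iii), so it is abelian by Theorem~\ref{thm:strong}; it is therefore trivial or equal to $\mathsf{Ab}$. Conversely, the trivial variety has the AP trivially, and $\mathsf{Ab}$ has it by (i).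
\end{proof}

The rest of the paper proves Theorem~\ref{thm:strong}, without using any of (i)--(iv). The textbook tools are H\"older's theorem, ultraproducts (with the axiom of choice), van der Waerden's theorem, Schreier's description of subgroups of free groups, and a covering theorem of B.~H.~Neumann; each is recalled where it is used.

\section{Square roots in amalgams}\label{sec:roots}

We write $g^s=s^{-1}gs$ and $[g,s]=g^{-1}g^s$, so that $(g^s)^t=g^{st}$. In a totally ordered group we put $|g|=\max(g,g^{-1})$. Every subgroup of a totally ordered group is a subalgebra. A group homomorphism $\alpha$ between totally ordered groups with $k>e\Rightarrow\alpha(k)>e$ is strictly increasing, hence injective and compatible with $\min$ and $\max$; so it is an embedding of $\ell$-groups. We call such a map an \emph{order embedding}.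

\begin{lemma}\label{lem:sqrt}
In a representable $\ell$-group, $\sigma^2=\tau^2$ implies $\sigma=\tau$.
\end{lemma}

\begin{proof}
In a totally ordered group $a<b$ implies $a^2<ab<b^2$, so squaring is injective. Apply this in each coordinate of a subdirect product.
\end{proof}

\begin{remark}
Representability is needed. Let $s$ act on $\mathbb Z\times\mathbb Z$ by exchanging the coordinates, and order $(\mathbb Z\times\mathbb Z)\rtimes\langle s\rangle$, with $s$ of infinite order, by declaring $ms^k\ge e$ if $k>0$, or $k=0$ and both coordinates of $m$ are $\ge0$. This is an $\ell$-group, and for $m=(1,-1)$ we have $(sm)^2=s^2\,m^s\,m=s^2$.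
\end{remark}

The smallest case in which Lemma~\ref{lem:sqrt} destroys an amalgam is the wreath product. In $W$ let $s=(0,1)$ and $h_i=(\delta_i,0)$, where $\delta_i$ is the sequence with a single $1$ in position $i$, and let $h=h_0$. Then $s^{-1}h_i=(\delta_{i+1},-1)$, so $h_i^s=h_{i+1}$. (In particular $[[h,s],s]=h_0h_1^{-2}h_2\neq e$, as asserted in the introduction.) The subgroup $H=\{(a,b):b\text{ even}\}$ is generated by $s^2,h,h^s$. It knows the square of $s$ but not $s$ itself: conjugation in $H$ shifts positions by even amounts, so nothing in $H$ relates the even positions to the odd ones. We can therefore rescale the odd positions alone. Let $\alpha\colon H\to W$ send $(a,b)$ to $(a',b)$, where $a'_i=a_i$ for even $i$ and $a'_i=2a_i$ for odd $i$. This is a homomorphism because a shift by an even $b$ preserves the parity of positions. It changes neither $b$, nor the support of $a$, nor the signs of the $a_i$, so it is an order embedding for both orders. It fixes $s^2$ and $h$ and sends $h^s$ to $(h^s)^2$.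

\begin{proposition}\label{prop:wreath}
Give $W$ and $H$ the order of $W^+$ or of $W^-$. The span formed by the inclusion $H\to W$ and by $\alpha\colon H\to W$ has no amalgam in a representable $\ell$-group.
\end{proposition}

\begin{proof}
Let $f',g'\colon W\to D$ be an amalgam with $D$ representable, so that $f'(k)=g'(\alpha(k))$ for $k\in H$. Since $\alpha$ fixes $s^2$, we have $f'(s)^2=g'(s)^2$, and Lemma~\ref{lem:sqrt} gives $f'(s)=g'(s)$. Since $\alpha$ fixes $h$, we have $f'(h)=g'(h)$. Therefore
\begin{equation}\label{eq:rigid}
g'(\alpha(h^s))=f'(h^s)=f'(h)^{f'(s)}=g'(h)^{g'(s)}=g'(h^s),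
\end{equation}
and $\alpha(h^s)=h^s$ because $g'$ is injective. This is false.
\end{proof}

Together with the first part of (iii), Proposition~\ref{prop:wreath} gives (iv). The argument used little about $W$, and we now isolate it under the hypothesis that is in force until the end of the paper.

\medskip
\noindent\textbf{Standing assumption.} $\mathsf V$ is a variety of representable $\ell$-groups such that
\begin{itemize}
\item[(AP*)] every span of finitely generated totally ordered groups of $\mathsf V$ has an amalgam in $\mathsf V$.
\end{itemize}
A \emph{chain} is a totally ordered group that belongs to $\mathsf V$. Theorem~\ref{thm:strong} says that $\mathsf V$ is abelian, and for this it will suffice to show that every chain is abelian.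

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $G$ be a chain, $s,h\in G$, and let $H\le G$ contain $s^2$, $h$ and $h^s$. An order embedding $\alpha\colon H\to G$ that fixes $s^2$ and $h$ also fixes $h^s$.
\end{lemma}

\begin{proof}
Put $A=\langle s^2,h,h^s\rangle$, $B=\langle s,h\rangle$ and $C=\langle\alpha(A),s\rangle$. These are finitely generated chains, and $h\in C$. By (AP*) the inclusion $A\to B$ and $\alpha\colon A\to C$ have an amalgam $f'\colon B\to D$, $g'\colon C\to D$ with $D\in\mathsf V$, and $D$ is representable. As in the proof of Proposition~\ref{prop:wreath}, $f'(s)=g'(s)$ and $f'(h)=g'(h)$, so \eqref{eq:rigid} holds and $\alpha(h^s)=h^s$.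
\end{proof}

To contradict Lemma~\ref{lem:rigid} one needs a group $\langle s^2,h,h^s\rangle$ in which $h^s$ is independent enough of $s^2$ and $h$ to be altered alone, and an alteration mild enough to respect the order. An arbitrary non-abelian chain offers neither. The plan is to enlarge it, by ultraproducts and by (AP*) itself, until it does. In a totally ordered group, elements have orders of magnitude (archimedean classes), which conjugation permutes. The proof runs as follows.
\begin{itemize}
\item A chain contains no element $h>e$ with commuting conjugates $h^{s^i}$ and $h^s\ge h^2$, since otherwise $W^+$ or $W^-$ appears in an ultrapower (Section~\ref{sec:fix}).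
\item No chain is nilpotent of class exactly two. It follows that a chain in which no conjugation moves a class is abelian (Section~\ref{sec:heis}).
\item Elements of a chain that fix the class of one infinitesimal commute (Section~\ref{sec:stab}).
\item No chain contains a free group of rank two (Section~\ref{sec:free}).
\item If some conjugation moves a class, infinitesimal perturbations remove the relations between two elements one after another, and a free group appears (Sections~\ref{sec:mobile} and~\ref{sec:relations}).
\end{itemize}

\section{Classes, ultraproducts and infinitesimals}\label{sec:prelim}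

\subsection*{Convex subgroups and archimedean classes}
Let $G$ be a totally ordered group and $G^\#=G\setminus\{e\}$. A subgroup $K$ is \emph{convex} if $|g|\le|k|$ and $k\in K$ imply $g\in K$. If $K$ is convex and normal, $G/K$ is totally ordered by declaring $gK>K$ when $g>e$ and $g\notin K$; the quotient map is an $\ell$-homomorphism. In particular, elements outside $K$ that are congruent modulo $K$ have the same sign, and a strict inequality in $G/K$ implies the same strict inequality in $G$. Subgroups of chains and quotients of chains by convex normal subgroups are chains.

Write $a\ll b$ if $|a|^n<|b|$ for all $n\ge1$. Thus $a\ll b$ fails exactly when $|b|\le|a|^n$ for some $n$. For $a,b\in G^\#$ write $a\sim b$ if neither $a\ll b$ nor $b\ll a$, that is, if each of $|a|,|b|$ is bounded by a power of the other. This is an equivalence relation; the \emph{class} of $a$ is denoted $[a]$. The relation $a\ll b$ depends only on the classes, and $[a]<[b]\iff a\ll b$ is a total order on the set of classes. Conjugation is an order automorphism of $G$, so $G$ acts on the classes by $[a]^g=[a^g]$, preserving their order. We say that $g$ \emph{fixes} or \emph{moves} $[a]$.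 In $W^+$, for example, the classes are $[h_i]$ ($i\in\mathbb Z$) and $[s]$, ordered by $\cdots<[h_0]<[h_1]<\cdots<[s]$, and $s$ shifts the $[h_i]$.

If $K$ is convex and $g\notin K$, then $k\ll g$ for all $k\in K$, since $|g|\le|k|^n$ would give $g\in K$. Consequently convex subgroups are linearly ordered by inclusion: if $g\in K'\setminus K$ with $K'$ convex, then $K\subseteq K'$. If $k>e$ and $i\ll k$, then $ki>e$, because $i^{-1}\le|i|<k$.

For $a\in G^\#$ put
\[
C_a=\{g\in G:|g|\le|a|^n\text{ for some }n\ge 1\},\qquad C_a^-=\{g\in G:g\ll a\}.
\]
Recall \emph{H\"older's theorem}: a totally ordered group in which for all $g,h>e$ there is $n$ with $h\le g^n$ is isomorphic, as an ordered group, to a subgroup of $(\mathbb R,+)$.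

\begin{lemma}\label{lem:classes}
Let $G$ be a totally ordered group and $a\in G^\#$.
\begin{itemize}
\item[(a)] $C_a^-\subseteq C_a$ are convex subgroups with $C_a\setminus C_a^-=[a]$. An element that fixes $[a]$ normalizes both.
\item[(b)] Every element of $C_a$ fixes $[a]$, and $C_a/C_a^-$ is isomorphic to an ordered subgroup of $\mathbb R$.
\item[(c)] If $p_1,\dots,p_r\in G^\#$ $(r\ge1)$ have pairwise distinct classes and $[p_k]$ is the largest, then $p_1\cdots p_r\ne e$, and the product has the class and the sign of $p_k$.
\item[(d)] If $g$ moves $[a]$, then $a\ll g$, and either $a\ll a^g$ or $a\ll a^{g^{-1}}$. In the first case the classes $[a]^{g^n}$ $(n\in\mathbb Z)$ increase strictly with $n$, in the second case they decrease strictly. A class with a finite orbit under $G$ is fixed by $G$.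
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $|g|,|h|\le c$, then $gh\le c^2$ and $h^{-1}g^{-1}\le c^2$, so $|gh|\le c^2$. With $c=\max(|g|,|h|)$ this shows that both sets are subgroups. Convexity and $C_a\setminus C_a^-=[a]$ are read off the definitions. Both sets depend only on $[a]$, and conjugation by $g$ maps them onto the corresponding sets for $a^g$.

(b) A convex subgroup of $C_a$ not contained in $C_a^-$ contains some $g\sim a$, hence $a$, hence all of $C_a$. So $C_a^-$ is the largest proper convex subgroup of $C_a$, and every order automorphism of $C_a$ preserves it; this applies to conjugation by an element of $C_a$, which therefore preserves $[a]=C_a\setminus C_a^-$. Any two positive elements of $C_a/C_a^-$ come from elements of $[a]$, so each is bounded by a power of the other, and H\"older's theorem applies.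

(c) All $p_j$ with $j\neq k$ lie in $C_{p_k}^-$, which is normal in $C_{p_k}$; so the product is congruent to $p_k$ modulo $C_{p_k}^-$.

(d) By (b), $g\notin C_a$, so $a\ll g$. If $[a]<[a]^g$, conjugating by $g^n$ gives $[a]^{g^n}<[a]^{g^{n+1}}$. If $[a]^g<[a]$, then $[a]<[a]^{g^{-1}}$, and the same holds with $g^{-1}$ in place of $g$. In both cases the orbit is infinite.
\end{proof}

We use (c) mostly in this form: pairwise commuting positive elements $h_i$ with pairwise distinct classes are a basis of the abelian group they generate, and a nontrivial product $\prod h_i^{c_i}$ has the class of the largest $h_k$ with $c_k\neq0$ and the sign of that $c_k$.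

\subsection*{Ultraproducts}
An ultrafilter $\mathcal U$ on a set $I$ is a maximal family of nonempty subsets closed under finite intersections and supersets. A statement about $i\in I$ holds \emph{almost everywhere} (a.e.) if the set of $i$ where it holds is in $\mathcal U$. We use three facts. Every family of nonempty subsets that is linearly ordered by inclusion (\emph{nested}) is contained in an ultrafilter. If one of finitely many statements holds at almost every $i$, then one and the same statement holds a.e. A nonprincipal ultrafilter on $\mathbb N$ contains all cofinite sets. The ultraproduct $\prod_iG_i/\mathcal U$ is the quotient of $\prod_iG_i$ that identifies two sequences that agree a.e. By \L o\'s's theorem a first-order statement holds in it if and only if it holds a.e.\ in the coordinates. An ultraproduct of chains is totally ordered, and it lies in $\mathsf V$ as a homomorphic image of a product; so it is a chain. An ultrapower $G^I/\mathcal U$ contains $G$ as the subgroup of constant sequences.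

The relation $\ll$ is not first-order, but it is a conjunction of first-order conditions, one for each $n$, and so it passes to ultraproducts.

\begin{lemma}\label{lem:ultra}
Let $z=(z_i)$, $w=(w_i)$, $g=(g_i)$ be elements of an ultraproduct of chains.
\begin{itemize}
\item[(a)] If $z_i\ll w_i$ a.e., then $z\ll w$.
\item[(b)] If $z_i\neq e$ and $g_i$ moves $[z_i]$ a.e., then $g$ moves $[z]$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For each $n$ we have $|z_i|^n<|w_i|$ a.e., so $|z|^n<|w|$. (b) By Lemma~\ref{lem:classes}(d), either $z_i\ll z_i^{g_i}$ a.e.\ or $z_i\ll z_i^{g_i^{-1}}$ a.e.; apply (a).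
\end{proof}

The corresponding statement for ``fixes'' needs a bound that is uniform in $i$. It is a consequence of the standing assumption (Corollary~\ref{cor:fix}).

\subsection*{Infinitesimals}
Let $G\le G^*$ be chains. An element $z\in G^*$ is \emph{infinitesimal over $G$} if $e\ne z\ll g$ for all $g\in G^\#$. If $G$ is nontrivial, the infinitesimals together with $e$ form the set $\Delta=\bigcap_{g\in G^\#}C_g^-$ (computed in $G^*$), which is a convex subgroup of $G^*$ normalized by $G$.

\begin{lemma}\label{lem:inf}
Let $G$ be a nontrivial chain and $J_g=\{i\in G^\#:|i|\le|g|\}$ for $g\in G^\#$. There is an ultrafilter $\mathcal U$ on $G^\#$ containing all $J_g$. If $e\ne z_i\ll i$ in $G$ for every $i\in G^\#$, then $z=(z_i)$ is infinitesimal over $G$ in the ultrapower $G^*=G^{G^\#}/\mathcal U$.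
\end{lemma}

\begin{proof}
The sets $J_g$ are nested and $g\in J_g$. For $i\in J_g$ we have $z_i\ll g$, so $z\ll g$ by Lemma~\ref{lem:ultra}(a).
\end{proof}

\subsection*{Amalgamating into a chain}
The configurations we exclude live in chains, while (AP*) produces an amalgam $D_0$ that need not be totally ordered. A single totally ordered factor of $D_0$ may fail to be faithful on $B$. An ultraproduct of the factors can be made faithful on $B$, because $B$ is totally ordered; on the other side we keep only a homomorphism, which will be enough.

\begin{lemma}\label{lem:chainamalg}
Let $A,B,C$ be finitely generated chains and $f\colon A\to B$, $g\colon A\to C$ order embeddings. There are a chain $D$, an order embedding $p\colon B\to D$ and an $\ell$-homomorphism $q\colon C\to D$ with $pf=qg$.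
\end{lemma}

\begin{proof}
If $B$ is trivial, take $D$ trivial. Otherwise let $f'\colon B\to D_0$, $g'\colon C\to D_0$ be an amalgam in $\mathsf V$. Write $D_0$ as a subdirect product of totally ordered groups $D_i$ ($i\in I$) with projections $\pi_i$. Each $D_i$ is a homomorphic image of $D_0$, hence a chain. For $b>e$ in $B$ let $I_b=\{i:\pi_if'(b)\ne e\}$, which is nonempty. If $e<b\le b'$, then $e\le\pi_if'(b)\le\pi_if'(b')$, so $I_b\subseteq I_{b'}$. Thus the $I_b$ are nested, and some ultrafilter $\mathcal U$ contains all of them. Let $D=\prod_iD_i/\mathcal U$, and let $p,q$ be the composites of $f',g'$ with $D_0\to\prod_iD_i\to D$. Then $pf=qg$, and for $b>e$ we have $\pi_if'(b)>e$ on $I_b\in\mathcal U$, so $p(b)>e$.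
\end{proof}

\section{Conjugations that fix a class}\label{sec:fix}

Proposition~\ref{prop:wreath} excludes $W^+$ and $W^-$ from $\mathsf V$. An ultrapower turns this into a statement about a much weaker configuration, in which $s$ may well fix $[h]$, as it does when $h^s=h^2$: the sequence $(s^n)_n$ multiplies $h$ by an infinite factor.

\begin{lemma}\label{lem:expand}
No chain contains elements $h>e$ and $s$ such that the conjugates $h^{s^i}$ $(i\in\mathbb Z)$ commute pairwise and $h^s\ge h^2$.
\end{lemma}

\begin{proof}
Suppose one does. By induction $h^{s^n}\ge h^{2^n}$, since $h^{s^{n+1}}\ge(h^{2^n})^s=(h^s)^{2^n}\ge h^{2^{n+1}}$. In a nonprincipal ultrapower over $\mathbb N$ replace $s$ by $(s^n)_n$. The new conjugates $(h^{s^{ni}})_n$ still commute, and for each $k$ we have $h^k<h^{2^n}\le h^{s^n}$ for all large $n$. So we may assume $h\ll h^s$.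

Put $h_i=h^{s^i}$. Then $h_i\ll h_{i+1}$ and $h_i^s=h_{i+1}$. By Lemma~\ref{lem:classes}(d) $h\ll s$, and conjugating by $s^i$ gives $h_i\ll s$. Suppose first that $s>e$, and map $(a,b)\in W^+$ to $\big(\prod_ih_i^{a_i}\big)s^b$. For products $m,m'$ of the $h_i$ we have $ms^b\,m's^{b'}=m\,(m')^{s^{-b}}s^{b+b'}$, and conjugation by $s^{-b}$ sends $h_{i+b}$ to $h_i$; this is the multiplication rule of $W$, so the map is a homomorphism. If $b>0$, then $ms^b>e$ because $m\in C_s^-$. If $b=0$, the sign of $\prod h_i^{a_i}$ is that of the nonzero $a_i$ of largest index. So the map is an order embedding, and $W^+\in\mathsf V$. If $s<e$, use $t=s^{-1}>e$ and the elements $h^{t^i}=h_{-i}$, whose classes decrease with $i$; the same map is then an order embedding of $W^-$. In both cases the span of Proposition~\ref{prop:wreath} consists of finitely generated chains and has no amalgam in $\mathsf V$, contrary to (AP*).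
\end{proof}

An element $s$ that fixes $[b]$ acts on the real group $C_b/C_b^-$ as a scaling. Lemma~\ref{lem:expand} forces the scaling factor to be $1$.

\begin{lemma}\label{lem:central}
In a chain, let $s$ fix $[b]$, where $b\neq e$. Then $c^{-1}c^s\in C_b^-$ for all $c\in C_b$. In particular $|b|^s\le|b|^2$ and $|b|\le(|b|^s)^2$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:classes}, $C_b^-$ is a convex normal subgroup of $\langle C_b,s\rangle$, and in the quotient chain the image $\bar s$ of $s$ induces an order automorphism $\psi$ of $X=C_b/C_b^-\le\mathbb R$. For positive $x,y\in X$ and positive integers $m,n$ we have $mx\le ny$ if and only if $m\psi(x)\le n\psi(y)$. So $x/y$ and $\psi(x)/\psi(y)$ have the same rational upper bounds and are equal, which means that $\psi$ is multiplication by a constant $\lambda>0$. If $\lambda\ne1$, choose $k\in\mathbb Z$ with $\lambda^k\ge2$. The image $h$ of $|b|$ is positive, its conjugates lie in the abelian group $X$, and $h^{\bar s^k}\ge h^2$; this contradicts Lemma~\ref{lem:expand}. So $\psi$ is the identity. Finally, $|b|^s$ and $|b|$ both have the image $h$ in $X$, and $h<h^2$, so the last two inequalities hold strictly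 modulo $C_b^-$.
\end{proof}

\begin{corollary}\label{cor:fix}
Let $z=(z_i)$ and $g=(g_i)$ be elements of an ultraproduct of chains. If $z_i\ne e$ and $g_i$ fixes $[z_i]$ a.e., then $g$ fixes $[z]$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:central} and \L o\'s's theorem, $|z|^g\le|z|^2$ and $|z|\le(|z|^g)^2$, so $z^g\sim z$.
\end{proof}

\section{Nilpotent chains of class two}\label{sec:heis}

\begin{proposition}\label{prop:heis}
No chain contains elements $x,y$ such that $z=[x,y]$ is nontrivial and commutes with $x$ and $y$. Equivalently, no chain is nilpotent of class exactly two.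
\end{proposition}

The two statements are equivalent because a group generated by such $x,y$ becomes abelian modulo the central subgroup $\langle z\rangle$.

Rigidity cannot be violated inside such a group. If $h^s=hz$ with $z$ central, then $z^2=[h,s^2]$, so an order embedding that fixes $h$ and $s^2$ fixes $z^2$, hence $z$, hence $h^s$. To see what is missing, suppose that the conjugates $h^{s^i}$ generate an abelian group, written additively with $t$ for conjugation by $s$, and that $z$ is a very small central element. The natural alteration multiplies each odd conjugate by $z$; that is, it multiplies $\sum_i c_it^ih$ by $z^{\varphi}$, where $\varphi=\sum_{i\text{ odd}}c_i$. If $(t-1)^ch=0$ for some $c\geq1$, as in a nilpotent group, this is not well defined, because the odd coefficients of $(t-1)^c$ add up to $-(-2)^c/2\ne0$. We need the elements $(t-1)^lh$ ($l\ge0$) to be independent. We obtain this by using amalgamation to raise the nilpotency class step by step and passing to the limit.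

\subsection*{Automorphisms realized by conjugation}
Let $L_N=\mathbb Z^N$ be ordered lexicographically, with basis $e_1\gg e_2\gg\dots\gg e_N>0$. Let $U_N$ be the group of automorphisms $\theta$ of $L_N$ with $\theta(e_i)\in e_i+\langle e_{i+1},\dots,e_N\rangle$ for all $i$. Such a $\theta$ does not change the first nonzero coordinate of a vector, so it preserves the order. Let $Y_N$ be the set of $\theta\in U_N$ for which there are a chain $D$, an order embedding $\iota\colon L_N\to D$ and $d\in D$ with $\iota(v)^d=\iota(\theta v)$ for all $v$; we say that $(D,\iota,d)$ \emph{realizes} $\theta$.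

\begin{lemma}\label{lem:Y}
\begin{itemize}
\item[(a)] If $Y_N$ is nonempty, it is a normal subgroup of $U_N$.
\item[(b)] If $\theta\in Y_N$ maps the span of $\{e_i:i\in S\}$ into itself, then its restriction, after renaming these $e_i$ as $e_1,\dots,e_{|S|}$ in the same order, lies in $Y_{|S|}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $(D,\iota,d)$ realize $\theta$. Then $(D,\iota,d^{-1})$ realizes $\theta^{-1}$. For $\beta\in U_N$ the map $\iota\beta$ is an order embedding, and $\iota\beta(v)^d=\iota(\theta\beta v)=\iota\beta(\beta^{-1}\theta\beta v)$, so $\beta^{-1}\theta\beta\in Y_N$. Products require amalgamation. Let $(D_j,\iota_j,d_j)$ realize $\theta_j$ for $j=1,2$; we may take $D_j=\langle\iota_j(L_N),d_j\rangle$, which is finitely generated. Lemma~\ref{lem:chainamalg}, applied to $\iota_1$ and $\iota_2$, gives a chain $D$, an order embedding $p\colon D_1\to D$ and a homomorphism $q\colon D_2\to D$ with $p\iota_1=q\iota_2$. This common map $\iota$ is an order embedding, and for $d=p(d_1)q(d_2)$,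
\[
\iota(v)^d=\big(p\iota_1(\theta_1v)\big)^{q(d_2)}=\big(q\iota_2(\theta_1v)\big)^{q(d_2)}=q\iota_2(\theta_2\theta_1v)=\iota(\theta_2\theta_1v).
\]
(b) For $i\in S$ the vector $\theta(e_i)-e_i$ involves only $e_j$ with $j>i$ and $j\in S$, so the restriction lies in $U_{|S|}$. Restrict $\iota$ and keep $D$ and $d$.
\end{proof}

For $1\le i<P$ let $\tau_i\in U_P$ send $e_i$ to $e_i+e_{i+1}$ and fix the other basis vectors. A chain as in Proposition~\ref{prop:heis} realizes $\tau_1\in U_2$, as the proof below begins by showing. To build class three one wants $\tau_1\tau_2\in U_3$, which sends $e_1\mapsto e_1+e_2$ and $e_2\mapsto e_2+e_3$, and for $\tau_2$ one needs an element much larger than $x$ that commutes with $x$, $y$ and $z$. There is no reason for such an element to be present. Infinite powers of $x$ in an ultrapower are much larger than $x$, but $y$ does not commute with them. The normality of $Y_N$ repairs this: a suitable commutator in $U_N$ retains the action on one basis vector only.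

\begin{lemma}\label{lem:transv}
Suppose that a chain $G$ contains $x,y,z$ as in Proposition~\ref{prop:heis}. Then $\tau_i\in Y_P$ whenever $1\le i<P$.
\end{lemma}

\begin{proof}
We have $x^y=xz$. Hence $[x^{-1},y]=x(xz)^{-1}=z^{-1}$, and $x^{y^{-1}}=xz^{-1}$, so $[x,y^{-1}]=z^{-1}$. Inverting $x$ if necessary, and then $y$, we may assume $x>e$ and $z>e$. Then $xz^{-n}=x^{y^{-n}}>e$ for all $n$, so $z\ll x$.

In a nonprincipal ultrapower of $G$ over $\mathbb N$ let $a_j=(x^{n^{P-j}})_n$ and $b_j=(z^{n^{P-j}})_n$ for $1\le j\le P$. These elements are positive and commute. We have $a_{j+1}\ll a_j$ and $b_{j+1}\ll b_j$ because $kn^{P-j-1}<n^{P-j}$ for $n>k$, and $b_1\ll a_P=x$ by Lemma~\ref{lem:ultra}(a). Moreover $a_j^y=a_jb_j$, since $(xz)^r=x^rz^r$, and $b_j^y=b_j$. So $e_j\mapsto a_j$, $e_{P+j}\mapsto b_j$ is an order embedding of $L_{2P}$, and $y$ realizes $\theta_0=1+E\in Y_{2P}$, where $Ee_j=e_{P+j}$ and $Ee_{P+j}=0$ for $1\le j\le P$.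

Let $\beta=1+B\in U_{2P}$, where $Be_i=e_{i+1}$ and $B$ vanishes on the other basis vectors. Since $i<i+1\le P$, we have $B^2=0$, $E^2=0$, $BE=0$ and $EBe_i=e_{P+i+1}$. Hence $\beta^{-1}=1-B$, $\theta_0^{-1}=1-E$, and
\[
\beta^{-1}\theta_0\beta\,\theta_0^{-1}=(1-B)(1+B+E+EB)(1-E)=(1+E+EB)(1-E)=1+EB .
\]
By Lemma~\ref{lem:Y}(a) this map lies in $Y_{2P}$. It sends $e_i$ to $e_i+e_{P+i+1}$ and fixes the other basis vectors. Its restriction to the span of the $P$ vectors $e_1,\dots,e_i,e_{P+i+1},\dots,e_{2P}$ is $\tau_i$ after renaming, so $\tau_i\in Y_P$ by Lemma~\ref{lem:Y}(b).
\end{proof}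

\begin{proof}[Proof of Proposition~\ref{prop:heis}]
Suppose that such a chain exists.

\emph{The limit chain.} Let $N\ge2$ and $P=N+1$. By Lemmas~\ref{lem:transv} and~\ref{lem:Y}(a), the composition $\tau_1\tau_2\cdots\tau_{N-1}$, with $\tau_{N-1}$ applied first, lies in $Y_{N+1}$. Each $\tau_l$ moves only the basis vector $e_l$. For $i<N$, the maps $\tau_l$ with $l>i$ fix $e_i$, then $\tau_i$ gives $e_i+e_{i+1}$, and this is fixed by the $\tau_l$ with $l<i$; the vectors $e_N$ and $e_{N+1}$ are fixed throughout. The last vector is kept in reserve as the small central element. So there is a chain $D_N$ with commuting positive elements $h_{N,1}\gg\dots\gg h_{N,N}\gg z_N$ and an element $d_N$ that conjugates $h_{N,i}$ to $h_{N,i}h_{N,i+1}$ for $i<N$ and commutes with $z_N$. In a nonprincipal ultraproduct $D$ of the $D_N$ put $h_i=(h_{N,i})_N$, with $h_{N,i}=e$ for $N<i$, and $\zeta=(z_N)_N$, $d=(d_N)_N$. The elements $h_i$ ($i\ge1$) and $\zeta$ are positive and commute, and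
\[
h_1\gg h_2\gg\cdots,\qquad h_i\gg\zeta,\qquad h_i^d=h_ih_{i+1},\qquad \zeta^d=\zeta .
\]
Let $h=h_1$, let $M=\langle h_l:l\ge1\rangle$, which is free abelian on the $h_l$, and let $\hat M=\langle h^{d^i}:i\in\mathbb Z\rangle$. Since $M^d\subseteq M$, we have $h^{d^i}\in M$ for $i\ge0$. Any two of the $h^{d^i}$ can be conjugated into $M$ by one power of $d$, so $\hat M$ is abelian. The element $\zeta$ commutes with $h$ and $d$, so it commutes with $F=\langle d,h\rangle$, and $F=\langle d\rangle\hat M$ because $d$ normalizes $\hat M$.

\emph{Claim 1: $\hat M$ is free abelian on the $h^{d^i}$, and $\zeta\ll m$ for all $e\ne m\in\hat M$.} Let $m=\prod_i(h^{d^i})^{c_i}$ with not all $c_i$ zero. Conjugation by a power of $d$ shifts the indices and fixes $\zeta$, so we may assume $c_i=0$ for $i<0$. Write $M$ additively and let $t$ be conjugation by $d$ on $M$, so that $(t-1)h_l=h_{l+1}$. Expand the nonzero integer polynomial $\sum_ic_it^i$ as $\sum_la_l(t-1)^l$, with integers $a_l$ not all zero. Then $m=\prod_lh_{1+l}^{a_l}$. This element has the class of $h_{1+l}$ for the least $l$ with $a_l\ne0$, so $m\neq e$ and $\zeta\ll m$.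

\emph{Claim 2: if $k\ne0$ and $m\in\hat M$, then $\zeta\ll d^km$; in particular $d^km\neq e$.} We do not know the size of $d$ directly, but we know the size of its commutators with $h$. Let $g=d^km$ and suppose $|g|\le\zeta^n$. Conjugating by $h$ gives $|g^h|\le\zeta^n$, so $g^{-1}g^h\in C_\zeta$. But $g^{-1}g^h=(h^{-1})^gh=(h^{d^k})^{-1}h$, because $m$ commutes with $h^{d^k}$. By Claim~1 this element is nontrivial and $\gg\zeta$, so it is not in $C_\zeta$, a contradiction.

\emph{The alteration.} By the two claims, $\zeta\ll g$ for all $e\neq g\in F$, and every element of $K=\langle d^2\rangle\hat M$ has a unique expression $\prod_i(h^{d^i})^{c_i}\cdot d^{2j}$. Let $\varphi\colon K\to\mathbb Z$ send it to $\sum_{i\text{ odd}}c_i$. This is a homomorphism, because conjugation by $d^2$ shifts the index $i$ by $2$. Let $\alpha(k)=k\zeta^{\varphi(k)}$ for $k\in K$. Since $\zeta$ commutes with $K$, the map $\alpha\colon K\to D$ is a homomorphism; since $\zeta^{\varphi(k)}\ll k$ for $k>e$, it is an order embedding. It fixes $d^2$ and $h$ and sends $h^d$ to $h^d\zeta$. This contradicts Lemma~\ref{lem:rigid}.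
\end{proof}

\begin{corollary}\label{cor:nomove}
If every element of a chain $E$ fixes every class of $E$, then $E$ is abelian.
\end{corollary}

\begin{proof}
Otherwise let $c=[x,y]\neq e$. Every element of $E$ fixes $[c]$, so $C_c^-$ is normal in $E$, and by Lemma~\ref{lem:central} the image of $c$ in the chain $E/C_c^-$ is central. It is nontrivial because $c\notin C_c^-$. This contradicts Proposition~\ref{prop:heis}.
\end{proof}

It remains to show that no element of a chain moves a class.

\section{Stabilizers of infinitesimal classes}\label{sec:stab}

A small central element was the key to the last proof. The next lemma shows that a non-abelian chain tolerates no such element below it. Square roots play no part here. The amalgam contains two copies $\sigma,\tau$ of an element $s$, and we arrange that their actions on a common element differ by the central element, so that $\sigma\tau^{-1}$ produces the configuration of Proposition~\ref{prop:heis}. For a totally ordered group $E$, let $E\times\mathbb Z$ carry the lexicographic order with $E$ dominant: $(k,n)>e$ if $k>e$, or $k=e$ and $n>0$.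

\begin{lemma}\label{lem:lex}
If $E$ is a chain and $E\times\mathbb Z\in\mathsf V$, then $E$ is abelian.
\end{lemma}

\begin{proof}
Otherwise, by Corollary~\ref{cor:nomove} and Lemma~\ref{lem:classes}(d), there are $x>e$ and $s$ in $E$ with $x\ll x^s$. Replace $E$ by $\langle x,s\rangle$. The gap between $x$ and $x^s$ lets us tell them apart by a homomorphism. Indeed, $H=\langle x,x^s\rangle$ lies in $C_{x^s}$, and its image in $C_{x^s}/C_{x^s}^-\le\mathbb R$ is the infinite cyclic group generated by the image of $x^s$, because $x\in C_{x^s}^-$. So there is a homomorphism $\varphi\colon H\to\mathbb Z$ with $\varphi(x)=0$ and $\varphi(x^s)=1$.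

Let $B=E\times\mathbb Z$, identify $E$ with $E\times\{0\}$, and put $z=(e,1)$ and $A=H\times\mathbb Z\le B$. The map $\alpha\colon A\to B$, $\alpha(k,n)=(k,n+\varphi(k))$, is an order embedding that fixes $x$ and $z$ and sends $x^s$ to $x^sz$. The chains $A$ and $B$ are finitely generated. Lemma~\ref{lem:chainamalg}, applied to the inclusion $A\to B$ and to $\alpha$, gives a chain $D$, an order embedding $p\colon B\to D$ and a homomorphism $q\colon B\to D$ with $p|_A=q\alpha$. Put $\zeta=p(z)=q(z)$, $\xi=p(x)=q(x)$, $\sigma=p(s)$, $\tau=q(s)$. Then $\zeta\ne e$ because $p$ is injective, and $\zeta$ commutes with $\xi,\sigma,\tau$ because $z$ is central in $B$. Now $\xi^\sigma=p(x^s)=q(x^sz)=\xi^\tau\zeta$, so for $\rho=\sigma\tau^{-1}$ we get $\xi^\rho=(\xi^\tau\zeta)^{\tau^{-1}}=\xi\zeta$. Thus $[\xi,\rho]=\zeta\neq e$ commutes with $\xi$ and $\rho$, contrary to Proposition~\ref{prop:heis}.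
\end{proof}

An infinitesimal need not be central, but it becomes central for the elements that fix its class once everything smaller is factored out.

\begin{proposition}\label{prop:stab}
Let $G\le G^*$ be chains and let $z\in G^*$ be infinitesimal over $G$. Then $T=\{g\in G:g\text{ fixes }[z]\}$ is abelian.
\end{proposition}

\begin{proof}
We may assume $z>e$. Let $S$ be the stabilizer of $[z]$ in $G^*$. It contains $T$ and $C_z$, and $C_z^-$ is a convex normal subgroup of $S$. In the chain $S/C_z^-$ the image $\bar z$ is positive, and it is central by Lemma~\ref{lem:central}. So $(t,n)\mapsto\bar t\,\bar z^{\,n}$ is a homomorphism $T\times\mathbb Z\to S/C_z^-$. For $e<t\in T$ and $n\in\mathbb Z$ we have $t>z^{|n|+1}$, hence $\bar t\ge\bar z^{\,|n|+1}>\bar z^{\,-n}$ and $\bar t\,\bar z^{\,n}>e$. The homomorphism is therefore an order embedding, $T\times\mathbb Z\in\mathsf V$, and Lemma~\ref{lem:lex} applies.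
\end{proof}

\section{Free groups}\label{sec:free}

In a free group, $h^s$ is as independent of $s^2$ and $h$ as it can be, and an infinitesimal supplies an alteration that the order does not notice. Recall \emph{Schreier's theorem}: let $G$ be free on $X$, let $H\le G$, and let $R$ be a set of representatives of the right cosets of $H$ that is closed under initial segments of reduced words; write $\overline g\in R$ for the representative of $Hg$. Then $H$ is free on the nontrivial elements among the $rx\,(\overline{rx})^{-1}$ with $r\in R$, $x\in X$.

\begin{proposition}\label{prop:free}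
No chain contains a free group of rank two.
\end{proposition}

\begin{proof}
Otherwise there is a chain $G$ that is free on $s,h$. Suppose $G$ has a least class $[c]$. Then $G$ fixes $[c]$ and $C_c^-=\{e\}$, so $c\neq e$ is central by Lemma~\ref{lem:central}; but a free group of rank two has trivial center. So every $i\in G^\#$ has some $z_i$ with $e\ne z_i\ll i$, and Lemma~\ref{lem:inf} gives an ultrapower $G^*$ with an element $\varepsilon$ infinitesimal over $G$.

Let $H$ be the kernel of the homomorphism $G\to\mathbb Z/2$ with $s\mapsto1$, $h\mapsto0$. With $R=\{e,s\}$, Schreier's theorem shows that $H$ is free on $h$, $s^2$ and $shs^{-1}$. Conjugating one free generator by another gives a new free basis, and $(shs^{-1})^{s^2}=h^s$; so $H$ is free on $s^2,h,h^s$. Let $\alpha\colon H\to G^*$ be the homomorphism with $s^2\mapsto s^2$, $h\mapsto h$, $h^s\mapsto h^s\varepsilon$. The subgroup $\Delta$ of Section~\ref{sec:prelim} is normal in $G\Delta$, and $\alpha$ agrees with the inclusion modulo $\Delta$ on generators, so $\alpha(k)\in k\Delta$ for all $k\in H$. If $k>e$, then every element of $\Delta$ is $\ll k$, so $\alpha(k)>e$. Thus $\alpha$ is an order embedding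 that contradicts Lemma~\ref{lem:rigid} in the chain $G^*$.
\end{proof}

\section{Infinitesimals moved by prescribed elements}\label{sec:mobile}

We want to produce a free group from a moved class. The idea is to perturb a pair of elements infinitesimally: a word that is nontrivial at the pair stays nontrivial, and a word that vanishes has a chance to become nontrivial. For example, let $a,b\in G^\#$ commute, and replace $a$ by $a\varepsilon$ with $\varepsilon$ infinitesimal over $G$. Then
\[
[a\varepsilon,b]=\varepsilon^{-1}a^{-1}b^{-1}a\,\varepsilon b=\varepsilon^{-1}\varepsilon^{\,b},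
\]
and this is nontrivial as soon as $b$ moves $[\varepsilon]$. For longer words, finitely many given elements must all move $[\varepsilon]$. This section provides such an $\varepsilon$. The construction needs the classes of the given elements to be moved by $G$. One cannot ask this of all classes: in a nontrivial finitely generated chain, the largest class of a generator is the largest class and is fixed. So we work inside a convex normal subgroup.

\begin{definition}
A pair $(G,N)$ is \emph{mobile} if $G$ is a chain, $N\ne\{e\}$ is a convex normal subgroup of $G$, and for every $g\in N^\#$ some element of $G$ moves $[g]$.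
\end{definition}

\begin{lemma}\label{lem:mobile}
\begin{itemize}
\item[(a)] If some element of a chain moves a class, then there is a mobile pair.
\item[(b)] If $(G,N)$ is mobile, then for every $i\in G^\#$ there is $z_i\in N^\#$ with $z_i\ll i$.
\item[(c)] If $(G,N)$ is mobile and $G^*=G^I/\mathcal U$, $N^*=N^I/\mathcal U$, then $(G^*,N^*)$ is mobile.
\end{itemize}
\end{lemma}

\begin{proof}
(a) There are a chain $F$ and $x,y\in F$ with $e<x\ll x^y$. Let $Q$ be the union of all convex normal subgroups of $F$ that do not contain $x$. These are linearly ordered by inclusion, so $Q$ is a convex normal subgroup and $x\notin Q$. In $F/Q$ we have $\bar x>e$ and $\bar x^n<\bar x^{n+1}\le\bar x^{\bar y}$ for all $n$, so $\bar x\ll\bar x^{\bar y}$. Replace $F$ by $F/Q$. Now every nontrivial convex normal subgroup contains $x$, since its preimage properly contains $Q$. Let $N$ be the intersection of all of them; it is the least nontrivial convex normal subgroup, and $x,x^y\in N$. Suppose $F$ fixes $[g]$ for some $g\in N^\#$. Then $C_g$ and $C_g^-$ are convex and normal in $F$. We have $N\subseteq C_g$ by minimality, and $N\not\subseteq C_g^-$ because $g\notin C_g^-$, so $C_g^-=\{e\}$.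 Hence $N^\#\subseteq[g]$, which contradicts $x\ll x^y$. So $(F,N)$ is mobile.

(b) The group $G$ permutes the classes of elements of $N$ and preserves their order, so a least such class would be fixed by $G$. Hence there is none, which settles the case $i\in N$. If $i\notin N$, every element of $N$ is $\ll i$.

(c) The subgroup $N^*$ is nontrivial, convex and normal by \L o\'s's theorem. For $g=(g_i)\in(N^*)^\#$ choose $y_i\in G$ moving $[g_i]$ whenever $g_i\in N^\#$, and apply Lemma~\ref{lem:ultra}(b).
\end{proof}

\begin{proposition}\label{prop:moved}
Let $(G,N)$ be mobile and $g_1,\dots,g_m\in N^\#$ with $m\ge0$. There are an ultrapower $G^*$ of $G$ and $z\in N^*$ infinitesimal over $G$ such that every $g_l$ moves $[z]$.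
\end{proposition}

The case $m=1$ shows the mechanism. If $g=g_1$ fixed all sufficiently small classes, so would each of its conjugates. All conjugates of $g$ would then fix the class of an infinitesimal, and so commute by Proposition~\ref{prop:stab}; an element $y$ moving $[g]$ would contradict Lemma~\ref{lem:expand} with $h=|g|$ and $s=y^{\pm1}$. For $m>1$ we only learn that for each $f\in G$ \emph{some} $g_l^f$ fixes the infinitesimal class, with $l$ depending on $f$. Two combinatorial theorems bridge the gap. \emph{Van der Waerden's theorem}: if $\mathbb N$ is colored with finitely many colors, then for every $L$ there are $k\ge0$ and $d\ge1$ such that $k,k+d,\dots,k+Ld$ have the same color. \emph{Neumann's theorem} \cite{Neumann}: if a group is a union of finitely many subgroups, at least one of them has finite index.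

\begin{proof}
Let $\mathcal U$, $J_g$ and $G^*$ be as in Lemma~\ref{lem:inf}. Suppose first that for every $i\in G^\#$ there is $z_i\in N^\#$ with $z_i\ll i$ such that all $g_l$ move $[z_i]$; for $m=0$ this holds by Lemma~\ref{lem:mobile}(b). Then $z=(z_i)$ works, by Lemmas~\ref{lem:inf} and~\ref{lem:ultra}(b).

Otherwise $m\ge1$ and there is $\gamma\in G^\#$ such that for every $w\in N^\#$ with $w\ll\gamma$ some $g_l$ fixes $[w]$. We derive a contradiction.

\emph{Step 1: many conjugates commute.} Choose $z_i\in N^\#$ with $z_i\ll i$ by Lemma~\ref{lem:mobile}(b), let $z=(z_i)$, and let $T=\{g\in G:g\text{ fixes }[z]\}$, which is abelian by Proposition~\ref{prop:stab}. Let $f\in G$. For $i\in J_{\gamma^f}$ we have $z_i\ll\gamma^f$, so $z_i^{f^{-1}}\in N^\#$ is $\ll\gamma$, and some $g_l$ fixes $[z_i^{f^{-1}}]$. One and the same index $l=l(f)$ works for almost all $i$. By Corollary~\ref{cor:fix}, $g_l$ fixes $[z]^{f^{-1}}$, that is, $[z]^{f^{-1}g_lf}=[z]$. Thus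
\begin{equation}\label{eq:T}
g_{l(f)}^{\,f}\in T\qquad\text{for all }f\in G.
\end{equation}

\emph{Step 2: every $y\in G$ fixes one of the classes $[g_l]$.} Color $k\in\mathbb N$ by $l(y^k)$. For each $L\ge1$ there is a monochromatic progression of length $L+1$. Some color $l$ occurs for infinitely many $L$, and a long progression contains shorter ones. So for this $l$ and every $L\ge1$ there are $k_L\ge0$, $d_L\ge1$ with $l(y^{k_L+jd_L})=l$ for $0\le j\le L$. Put $u_L=|g_l|^{y^{k_L}}$ and $s_L=y^{d_L}$. By \eqref{eq:T} the elements $u_L^{s_L^j}=|g_l^{\,y^{k_L+jd_L}}|$ with $0\le j\le L$ lie in $T$, so they commute. Suppose $y$ moves $[g_l]$. By Lemma~\ref{lem:classes}(d) the classes $[g_l]^{y^n}$ are strictly monotone in $n$, so either $u_L\ll u_L^{s_L}$ for all $L$, or $u_L\ll u_L^{s_L^{-1}}$ for all $L$. In a nonprincipal ultrapower of $G$ over $L$ let $u=(u_L)>e$ and $s=(s_L)$. For $j,j'\ge0$ the elements $u^{s^j}$ and $u^{s^{j'}}$ commute, since their coordinates commute for $L\ge\max(j,j')$; conjugating by powers of $s$ extends this to all $j,j'\in\mathbb Z$. By Lemma~\ref{lem:ultra}(a), $u\ll u^s$ or $u\ll u^{s^{-1}}$. This contradicts Lemma~\ref{lem:expand},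 applied to $s$ or $s^{-1}$.

\emph{Step 3.} By Step 2, $G$ is the union of the stabilizers of $[g_1],\dots,[g_m]$. By Neumann's theorem one of them has finite index, so some $[g_l]$ has a finite orbit and is fixed by $G$ (Lemma~\ref{lem:classes}(d)). Since $g_l\in N^\#$, this contradicts mobility.
\end{proof}

\section{Removing relations, and the proof of Theorem~\ref{thm:strong}}\label{sec:relations}

Words are taken in two letters and their inverses. For a word $w$ and a pair $f$ of elements of a group, $w(f)$ is the value of $w$ when the letters are replaced by the entries of $f$; the word \emph{vanishes} at $f$ if $w(f)=e$. A \emph{subword} is a block of consecutive symbols. A pair at which no nonempty reduced word vanishes is a basis of a free group of rank two.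

\begin{lemma}\label{lem:kill}
Let $(G,N)$ be mobile, $f\in N^2$, and let $u$ be a shortest nonempty reduced word that vanishes at $f$. There are an ultrapower $(G^*,N^*)$ and $f'\in(N^*)^2$ such that $u(f')\neq e$, and $w(f')\ne e$ for every reduced word $w$ with $w(f)\ne e$.
\end{lemma}

\begin{proof}
The proper nonempty subwords of $u$ are reduced and shorter than $u$, so their values $g_1,\dots,g_m$ at $f$ lie in $N^\#$. Proposition~\ref{prop:moved} gives $G^*$ and $\varepsilon\in N^*$ infinitesimal over $G$ with $[\varepsilon]$ moved by every $g_l$. Let $v$ be a letter such that $v$ or $v^{-1}$ occurs in $u$, and let $f'$ arise from $f$ by replacing the entry $v(f)$ by $v(f)\varepsilon$.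

Let $w=a_1\cdots a_p$ be a reduced word. Since $(v(f)\varepsilon)^{-1}=\varepsilon^{-1}v(f)^{-1}$, the value $w(f')$ is obtained from the product $a_1(f)\cdots a_p(f)$ by inserting $\varepsilon$ directly after each $a_i=v$ and $\varepsilon^{-1}$ directly before each $a_i=v^{-1}$. We move the insertions to the right with the identity
\[
c_0\varepsilon_1c_1\varepsilon_2c_2\cdots\varepsilon_rc_r=(c_0c_1\cdots c_r)\;\varepsilon_1^{\,c_1\cdots c_r}\,\varepsilon_2^{\,c_2\cdots c_r}\cdots\varepsilon_r^{\,c_r},
\]
which follows by induction on $r$ from $\varepsilon_1c=c\,\varepsilon_1^{\,c}$ with $c=c_1\cdots c_r$. The result is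
\begin{equation}\label{eq:perturb}
w(f')=w(f)\prod_i(\varepsilon^{\eta_i})^{D_i},
\end{equation}
where $i$ runs in increasing order over the positions with $a_i=v^{\eta_i}$, $\eta_i=\pm1$, and $D_i\in G$ is the value at $f$ of the possibly empty suffix $a_{r_i}\cdots a_p$, with $r_i=i+1$ if $\eta_i=1$ and $r_i=i$ if $\eta_i=-1$. The product lies in $\Delta$, which is normalized by $G$ and meets $G$ trivially. Hence $w(f)\ne e$ implies $w(f')\ne e$.

Now take $w=u=a_1\cdots a_p$. Then $u(f')$ is the product in \eqref{eq:perturb}, with at least one factor, and by Lemma~\ref{lem:classes}(c) it suffices to show that the factors have pairwise distinct classes. Let $i<k$ be two of the positions. Then $r_i\le i+1\le k\le r_k$, and $D_i=g'D_k$, where $g'$ is the value at $f$ of the subword $a_{r_i}\cdots a_{r_k-1}$. This subword is nonempty: $r_i=r_k$ would force $r_i=i+1=k=r_k$, that is, $a_i=v$ and $a_{i+1}=v^{-1}$, while $u$ is reduced. It is proper: otherwise $r_i=1$ and $r_k=p+1$, so $a_1=v^{-1}$ and $a_p=v$, and $u=v^{-1}u'v$ with $u'$ nonempty because $u$ is reduced; then $u'(f)$ is conjugate to $u(f)=e$, although $u'$ is a proper nonempty subword. So $g'$ is one of the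 $g_l$ and moves $[\varepsilon]$, and therefore $[\varepsilon]^{D_i}=([\varepsilon]^{g'})^{D_k}\ne[\varepsilon]^{D_k}$.
\end{proof}

In the example of Section~\ref{sec:mobile}, $u=a^{-1}b^{-1}ab$ and $v=a$; the two positions are $1$ and $3$, with $D_1=e$, $D_3=b$ and $g'=a^{-1}b^{-1}a=b^{-1}$. The choice of a \emph{shortest} vanishing word is what guarantees $g'\neq e$.

\begin{proposition}\label{prop:nomove}
In a chain, every element fixes every class.
\end{proposition}

\begin{proof}
Otherwise there is a mobile pair, by Lemma~\ref{lem:mobile}(a). Fix $n\ge1$ and let $\Lambda_n$ be the finite set of nonempty reduced words of length at most $n$. Start with this mobile pair and $f=(e,e)$. As long as some word of $\Lambda_n$ vanishes at the current pair $f$, a shortest vanishing nonempty reduced word $u$ lies in $\Lambda_n$, and Lemma~\ref{lem:kill} replaces $(G,N)$ and $f$ by $(G^*,N^*)$ and $f'$. The new pair $(G^*,N^*)$ is mobile by Lemma~\ref{lem:mobile}(c), and strictly fewer words of $\Lambda_n$ vanish at $f'$. After finitely many steps we have a chain $G_n$ and $f_n\in G_n^2$ at which no word of $\Lambda_n$ vanishes. In a nonprincipal ultraproduct of the $G_n$, a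 nonempty reduced word of length $p$ is nontrivial at $f_n$ for all $n\ge p$, so it does not vanish at $(f_n)_n$. This chain contains a free group of rank two, contrary to Proposition~\ref{prop:free}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $\mathsf V$ be a variety of representable $\ell$-groups that satisfies (AP*). By Proposition~\ref{prop:nomove} and Corollary~\ref{cor:nomove}, every chain is abelian. A member of $\mathsf V$ is a subdirect product of totally ordered groups that are homomorphic images of it, hence chains; so it is abelian. Thus $\mathsf V$ is abelian. Contrapositively, a non-abelian variety of representable $\ell$-groups violates (AP*), which is the assertion.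
\end{proof}

\begin{remark}
The hypothesis (AP*) is invoked in three places, each time for finitely generated chains: in the rigidity Lemma~\ref{lem:rigid}, in Lemma~\ref{lem:expand} (through Proposition~\ref{prop:wreath}, which is the same argument), and in Lemma~\ref{lem:chainamalg}. Representability is used for the uniqueness of square roots in the amalgam, for the decomposition of the amalgam in Lemma~\ref{lem:chainamalg}, and for the final reduction to chains. That $\mathsf V$ is a variety is used to keep subgroups, quotients by convex normal subgroups, subdirect factors and ultraproducts inside $\mathsf V$.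
\end{remark}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Amalgamation in lattice-ordered groups and cancellative residuated structures},
\texttt{https://www.karlin.mff.cuni.cz/\textasciitilde{}ssaos/slides/Fussner2.pdf}.

\bibitem{Neumann}
B.~H.~Neumann, J. London Math. Soc. 29 (1954).

\end{thebibliography}
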